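\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{$L$-embedded spaces with weak$^*$-dense singular part\\ and the Radon--Nikod\'ym property}


\begin{abstract}
An $L$-embedded Banach space $X$ is one whose bidual splits as an $\ell^1$-sum $X^{**}=X\oplus_1X_s$. We answer in the negative the question whether $X\neq\{0\}$ must fail the Radon--Nikod\'ym property when $X_s$ is weak$^*$-dense in $X^{**}$: there is an infinite-dimensional $L$-embedded space with this density property that is a separable dual space, and hence has the Radon--Nikod\'ym property. In our examples the weak$^*$-closure of the unit ball of $X_s$ contains $rB_{X^{**}}$, where $r<1$ may be chosen as close to $1$ as we like. The value $r=1$ cannot be reached: if the unit ball of $X_s$ is weak$^*$-dense in that of $X^{**}$, then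 every nonempty relatively weakly open subset of $B_X$ has diameter $2$, and $X$ fails the Radon--Nikod\'ym property.
\end{abstract}

\section{The question and the answer}

Let $X$ be a Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, regarded as a subspace of its bidual. It is called \emph{$L$-embedded} if there is a closed subspace $X_s\subset X^{**}$ such that $X^{**}=X\oplus X_s$ and
\begin{equation}\label{eq:L}
\|x+\xi\|=\|x\|+\|\xi\|\qquad(x\in X,\ \xi\in X_s).
\end{equation}
The space $X_s$ is determined by $X$. Indeed, let $V$ and $W$ both satisfy the requirements, and decompose $v\in V$ as $v=x+w$ with $x\in X$ and $w\in W$. Then $\|v\|=\|x\|+\|w\|$, while $w=v-x$ gives $\|w\|=\|v\|+\|x\|$. So $x=0$ and $V\subset W$; by symmetry $V=W$. We call $X_s$ the \emph{singular part} of $X^{**}$.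

How does $X_s$ lie in $X^{**}$ for the weak$^*$-topology? Two extreme cases suggest themselves. Let $Z=\{x^*\in X^*:\xi(x^*)=0\text{ for all }\xi\in X_s\}$.

If $X_s$ is $w^*$-closed, then $X_s=Z^\perp$ by the bipolar theorem, so $Z^*=X^{**}/X_s$, which is isometric to $X$ by \eqref{eq:L}: the space $X$ is a dual space with predual $Z$. The model is $\ell^1$, for which $Z=c_0$ (Example~\ref{ex:models}). As a separable dual space, $\ell^1$ has the Radon--Nikod\'ym property (RNP).

At the other extreme, $X_s$ is $w^*$-dense in $X^{**}$. By Hahn--Banach this means $Z=\{0\}$, so that the canonical candidate for a predual disappears. The model is $L^1[0,1]$. There even the unit ball of $X_s$ is $w^*$-dense in the unit ball of $X^{**}$ (Example~\ref{ex:models}), and the RNP fails.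

It is known that an $L$-embedded space whose singular part is merely not $w^*$-closed may have the RNP. The two models suggest, however, that $w^*$-density might exclude it. This is the question posed in \cite{W}: \emph{if $X\ne\{0\}$ is $L$-embedded and $X_s$ is $w^*$-dense in $X^{**}$, must $X$ fail the RNP?} The answer is no, over both scalar fields. We write $B_V$ for the closed unit ball of a normed space $V$.

\begin{theorem}\label{thm:A}
Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ and $\eta>0$. There is an infinite-dimensional $L$-embedded space $X=X(\eta)$ over $\mathbb K$ such that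
\begin{enumerate}
\item[(i)] $X$ is separable and isometric to a dual space; hence $X$ has the RNP;
\item[(ii)] $\|x^*|_{X_s}\|\ge(1+2\eta)^{-1}\|x^*\|$ for all $x^*\in X^*$. Equivalently, the $w^*$-closure of $B_{X_s}$ contains $(1+2\eta)^{-1}B_{X^{**}}$; in particular $X_s$ is $w^*$-dense in $X^{**}$.
\end{enumerate}
\end{theorem}

Here $\|x^*|_{X_s}\|=\sup\{|\xi(x^*)|:\xi\in B_{X_s}\}$. The constant in (ii) can be brought as close to $1$ as desired. The value $1$, attained by $L^1[0,1]$, is out of reach for nonzero spaces with the RNP: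

\begin{theorem}\label{thm:B}
If $X\ne\{0\}$ is $L$-embedded and $B_{X_s}$ is $w^*$-dense in $B_{X^{**}}$, then every nonempty relatively weakly open subset of $B_X$ has diameter $2$. In particular $X$ fails the RNP.
\end{theorem}

\begin{corollary}\label{cor:r}
Let $r\in(0,1]$. The implication
\[
X\ne\{0\}\ \text{$L$-embedded and}\ \overline{B_{X_s}}^{\,w^*}\supset rB_{X^{**}}
\quad\Longrightarrow\quad X\text{ fails the RNP}
\]
is true if and only if $r=1$.
\end{corollary}

\begin{proof}
For $r=1$ this is Theorem~\ref{thm:B}. For $r<1$ take $\eta>0$ with $(1+2\eta)^{-1}\ge r$ in Theorem~\ref{thm:A}.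
\end{proof}

\paragraph{The idea.} In $L^1$ one obtains singular functionals by concentrating functions on smaller and smaller sets. The same concentration, performed repeatedly, produces bounded martingales that do not converge, and these obstruct the RNP. We modify the norm of $L^1$ on a product space so that concentrating a function in \emph{one} coordinate on which it does not yet depend raises the norm at most by the factor $1+2\eta$, no matter how strong the concentration, while concentrating in one coordinate after another raises the norm without bound. One concentration is enough for the density of $X_s$. On the other hand, the nonconvergent bounded martingales are priced out: every bounded martingale in the new norm comes from an element of the space, and this makes the space a separable dual space. The modification also has to respect $L$-embeddedness, and this guides the choice of its precise form (Section~\ref{sec:construction}).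

\section{Preliminaries}

\subsection{The RNP and $w^*$-density}

A Banach space $X$ has the RNP if every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite measure has a Bochner integrable density. A \emph{slice} of $B_X$ is a nonempty set of the form $\{x\in B_X:\operatorname{Re}x^*(x)>\alpha\}$ with $x^*\in X^*$ and $\alpha\in\mathbb R$. We use two textbook facts.
\begin{enumerate}
\item[(R1)] Separable dual spaces have the RNP (Dunford--Pettis; \cite[Thm.\ III.3.1]{DU}).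
\item[(R2)] If $X$ has the RNP, then $B_X$ is dentable \cite[Ch.\ V]{DU}: for every $\varepsilon>0$ there is $x\in B_X$ outside the closed convex hull of $\{y\in B_X:\|y-x\|\ge\varepsilon\}$. By Hahn--Banach, $x$ then lies in a slice disjoint from this hull, and such a slice has diameter at most $2\varepsilon$.
\end{enumerate}

\begin{lemma}\label{lem:bipolar}
Let $X$ be $L$-embedded and $r\in(0,1]$. Then $\|x^*|_{X_s}\|\ge r\|x^*\|$ for all $x^*\in X^*$ if and only if $\overline{B_{X_s}}^{\,w^*}\supset rB_{X^{**}}$. In this case $X_s$ is $w^*$-dense in $X^{**}$.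
\end{lemma}

\begin{proof}
The supremum of $|\xi(x^*)|$ over $B_{X_s}$ equals that over $\overline{B_{X_s}}^{\,w^*}$, which gives ``if''. Conversely, if some $\xi\in rB_{X^{**}}$ is not in $\overline{B_{X_s}}^{\,w^*}$, Hahn--Banach separation yields $x^*\in X^*$ with $\operatorname{Re}\xi(x^*)>\sup_{\zeta\in B_{X_s}}\operatorname{Re}\zeta(x^*)=\|x^*|_{X_s}\|$. Since $\operatorname{Re}\xi(x^*)\le r\|x^*\|$, the norm inequality fails for $x^*$. The last assertion holds because the $w^*$-closure of $X_s$ is a subspace containing a ball.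
\end{proof}

\subsection{The bidual of $L^1$}

Let $\mu$ be $\sigma$-finite and $Y=L^1(\mu)$. Then $Y^*=L^\infty(\mu)$ via $\int fF\,d\mu$, and $Y^{**}=L^\infty(\mu)^*$. Call $\psi\in L^\infty(\mu)^*$ \emph{singular} if there are measurable sets $A_1\subset A_2\subset\cdots$ with $\mu$-conull union such that
\[
\psi(1_{A_n}F)=0\qquad(F\in L^\infty(\mu),\ n\ge1),
\]
and let $Y_s$ be the set of singular functionals. It is a linear subspace: if $(A_n)$ works for $\psi$ and $(A_n')$ for $\psi'$, then $(A_n\cap A_n')$ is increasing with conull union and works for all linear combinations.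

\begin{lemma}\label{lem:YH}
$L^\infty(\mu)^*=L^1(\mu)\oplus Y_s$, with $\|g+\psi\|=\|g\|+\|\psi\|$ for $g\in L^1(\mu)$ and $\psi\in Y_s$. Thus $L^1(\mu)$ is $L$-embedded with singular part $Y_s$.
\end{lemma}

\begin{proof}
That every functional is a sum $g+\psi$ is the theorem of Yosida and Hewitt \cite{YH} when $\mu$ is finite and the scalars are real. If $\mu$ is $\sigma$-finite, choose an integrable $w>0$; then $w\mu$ is finite, has the same null sets and the same $L^\infty$, and $g\in L^1(w\mu)$ corresponds to $gw\in L^1(\mu)$. In the complex case, a functional restricted to real-valued functions has the form $\psi_1+i\psi_2$ with real functionals $\psi_1,\psi_2$; decompose both and extend complex-linearly, intersecting the two sequences of sets.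

For the norm, let $\varepsilon>0$ and choose $F,G$ in the unit ball of $L^\infty(\mu)$ with $\psi(F)$ real, $\psi(F)>\|\psi\|-\varepsilon$ and $\int gG\,d\mu=\|g\|$. Let $(A_n)$ be as in the definition of singularity, and glue: $H_n=G$ on $A_n$ and $H_n=F$ off $A_n$. Then $\|H_n\|_\infty\le1$, $\psi(H_n)=\psi(F)$, and
\[
(g+\psi)(H_n)=\int_{A_n}gG\,d\mu+\int_{A_n^c}gF\,d\mu+\psi(F)\longrightarrow\|g\|+\psi(F),
\]
because the $A_n$ increase to a conull set. Hence $\|g+\psi\|\ge\|g\|+\|\psi\|-\varepsilon$ for every $\varepsilon>0$; the reverse inequality is the triangle inequality. The norm formula shows that the sum is direct and that the projection onto $L^1(\mu)$ along $Y_s$ is continuous; so $Y_s$ is closed.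
\end{proof}

We write $Q:Y^{**}\to Y$ for the projection with kernel $Y_s$. Singular functionals will be produced as follows.

\begin{lemma}\label{lem:escape}
Let $(f_k)$ be a bounded sequence in $Y=L^1(\mu)$. Suppose that there are measurable sets $A_l$, increasing with conull union, such that for each $l$ we have $f_k=0$ on $A_l$ for all large $k$. Then every $w^*$-cluster point of $(f_k)$ in $Y^{**}$ is singular.
\end{lemma}

\begin{proof}
If $\psi$ is a cluster point and $F\in L^\infty(\mu)$, then $\psi(1_{A_l}F)$ is a cluster point of the scalars $\int_{A_l}f_kF\,d\mu$, which vanish for large $k$. So $\psi(1_{A_l}F)=0$.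
\end{proof}

\begin{example}\label{ex:models}
(a) For $Y=\ell^1$ the singular functionals are those vanishing on $c_0$: if $\psi|_{c_0}=0$, take $A_n=\{1,\dots,n\}$; if $\psi$ is singular, then each point lies in some $A_n$, so $\psi$ vanishes on all unit vectors and hence on $c_0$. In particular $Y_s$ is $w^*$-closed.

(b) For $Y=L^1[0,1]$ the ball $B_{Y_s}$ is $w^*$-dense in $B_{Y^{**}}$. Let $0\ne F\in L^\infty[0,1]$ and $0<\varepsilon<\|F\|_\infty$. The set $\{|F|>\|F\|_\infty-\varepsilon\}$ has positive measure and so contains measurable sets $C_k$ with $0<|C_k|\le2^{-k}$ $(k\ge1)$. Let $f_k=|C_k|^{-1}1_{C_k}\overline F/|F|$. Then $\|f_k\|=1$, $\int f_kF\ge\|F\|_\infty-\varepsilon$, and $f_k=0$ on $A_l=[0,1]\setminus\bigcup_{k>l}C_k$ when $k>l$. The $A_l$ increase and $|A_l^c|\le2^{-l}$. By Lemma~\ref{lem:escape} a cluster point $\psi$ of $(f_k)$ is singular; moreover $\|\psi\|\le1$ and $|\psi(F)|\ge\|F\|_\infty-\varepsilon$. As $\varepsilon$ was arbitrary, $\|F|_{Y_s}\|=\|F\|_\infty$, and Lemma~\ref{lem:bipolar} applies with $r=1$. By Theorem~\ref{thm:B},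 $L^1[0,1]$ fails the RNP.
\end{example}

\subsection{Subspaces of $L^1$}

Let $X$ be a closed subspace of $Y=L^1(\mu)$. As usual, $X^{**}$ is identified isometrically with $X^{\perp\perp}\subset Y^{**}$, the $w^*$-closure of $X$; here $\Psi\in X^{\perp\perp}$ acts on $x^*\in X^*$ by $\Psi(x^*)=\Psi(y^*)$ for any extension $y^*\in Y^*$ of $x^*$. This identification is the identity on $X$.

\begin{lemma}\label{lem:sub}
If $Q(X^{\perp\perp})\subset X$, then $X$ is $L$-embedded with $X_s=X^{\perp\perp}\cap Y_s$.
\end{lemma}

\begin{proof}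
For $\Psi\in X^{\perp\perp}$ we have $\Psi=Q\Psi+(\Psi-Q\Psi)$ with $Q\Psi\in X\subset X^{\perp\perp}$, so $\Psi-Q\Psi$ lies in $X^{\perp\perp}$ as well as in $Y_s$. Norms add by Lemma~\ref{lem:YH}, and $X^{\perp\perp}\cap Y_s$ is closed.
\end{proof}

\section{The construction}\label{sec:construction}

\subsection{Which operators to charge for}\label{sec:which}

For $k\ge1$ let $N_k=2^k$, let $\Omega_k=\mathbb Z/N_k$ with uniform probability, and let $\Omega=\prod_{k\ge1}\Omega_k$ with product probability $\mathbb P$ and expectation $\mathbb E$. Let $\mathcal F_n$ be the $\sigma$-algebra generated by the first $n$ coordinates ($\mathcal F_0$ is trivial) and let $E_n\varphi=\mathbb E[\varphi\mid\mathcal F_n]$ for $\varphi\in L^1(\Omega)$. We write $L^1(\mathcal F_n)$ for the finite-dimensional space of functions depending on $\omega_1,\dots,\omega_n$ only. For $k\ge1$ and $i\in\Omega_k$ put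
\[
h_{k,i}=N_k1_{\{\omega_k=i\}},\qquad\text{so that}\quad \mathbb E\,h_{k,i}=1,\quad \frac1{N_k}\sum_{i\in\Omega_k}h_{k,i}=1,
\]
and
\begin{equation}\label{eq:cost}
\mathbb E|h_{k,i}-1|=\frac1{N_k}(N_k-1)+\Bigl(1-\frac1{N_k}\Bigr)=2\,(1-2^{-k})\le2 .
\end{equation}
Multiplication by $h_{k,i}$ is the concentration we have in mind.

In $L^1(\Omega)$ itself, the products $M_K=\prod_{k\le K}h_{k,0}$ form a bounded martingale that does not converge: $\|M_K\|_1=1$, but $\|M_K-M_{K-1}\|_1=\mathbb E|h_{K,0}-1|\ge1$. To exclude it, we enlarge the norm by terms $\|T\varphi\|_1$ for suitable operators $T$; we say that we \emph{charge} for $T$. The obvious choice is to charge for the martingale differences, that is, to use the norm $\|E_0\varphi\|_1+\sum_{k\ge1}\|(E_k-E_{k-1})\varphi\|_1$. But this excludes too much. It gives an $\ell^1$-sum of finite-dimensional spaces; the gluing argument of Lemma~\ref{lem:YH}, with the first $n$ summands in the role of $A_n$, shows that its singular part is the annihilator of the $c_0$-sum of the dual spaces. This is the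 case of $\ell^1$ again, with a $w^*$-closed singular part.

The trouble is that $E_k$ does not respect singularity. For any $\psi\in L^\infty(\Omega)^*$, the functional $E_k^{**}\psi=\psi\circ E_k$ depends only on the values of $\psi$ on the indicators of the finitely many atoms of $\mathcal F_k$, hence belongs to $L^1(\mathcal F_k)$; and it is nonzero if $\psi(1)\ne0$, even when $\psi$ is singular. We therefore look for operators that commute with the projection onto $L^1$. Composition with a measure-preserving bijection is such an operator, and so are finite averages of these. This suggests averaging over the single coordinate $\omega_k$. For $a\in\Omega_k$ let $\tau_{k,a}:\Omega\to\Omega$ add $a$ to the $k$-th coordinate, and put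
\[
I_k\varphi=\frac1{N_k}\sum_{a\in\Omega_k}\varphi\circ\tau_{k,a},\qquad D_k\varphi=\varphi-I_k\varphi\qquad(\varphi\in L^1(\Omega)).
\]
So $I_k$ integrates out $\omega_k$, and $D_k\varphi$ measures the dependence of $\varphi$ on $\omega_k$. By \eqref{eq:diff} below, $\|(E_k-E_{k-1})\varphi\|_1\le\|D_k\varphi\|_1$: charging for $D_k$ is at least as severe as charging for the $k$-th martingale difference.

\begin{lemma}\label{lem:rules}
For all $k\ge1$ and $n\ge0$: $D_kE_n=E_nD_k$; $D_kE_n=0$ if $k>n$; and
\begin{equation}\label{eq:diff}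
E_k-E_{k-1}=E_kD_k.
\end{equation}
\end{lemma}

\begin{proof}
Let $\tau=\tau_{k,a}$. It maps $\mathcal F_n$ onto itself and preserves $\mathbb P$. So $(E_n\varphi)\circ\tau$ is $\mathcal F_n$-measurable, and for $B\in\mathcal F_n$ we have $\int_B\varphi\circ\tau=\int_{\tau B}\varphi=\int_{\tau B}E_n\varphi=\int_B(E_n\varphi)\circ\tau$, i.e.\ $E_n(\varphi\circ\tau)=(E_n\varphi)\circ\tau$. Averaging over $a$ gives $E_nI_k=I_kE_n$, hence the first claim. If $k>n$, then $E_n\varphi$ does not depend on $\omega_k$, so $I_kE_n=E_n$. Finally, $E_kI_k\varphi=I_kE_k\varphi$ is obtained from the function $E_k\varphi$ of $\omega_1,\dots,\omega_k$ by integrating out $\omega_k$, so it equals $E_{k-1}\varphi$.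
\end{proof}

\subsection{The space $X$}

To remain inside an $L^1$-space we give each charge a slot of its own. Let $\mathbb N_0=\{0,1,2,\dots\}$, let $m$ be the product of counting measure on $\mathbb N_0$ and $\mathbb P$, and let
\[
Y=L^1(\mathbb N_0\times\Omega,m).
\]
Its elements are the sequences $f=(f_k)_{k\ge0}$ in $L^1(\Omega)$ with $\|f\|=\sum_k\|f_k\|_1<\infty$; we call $f_k$ the entry of $f$ in slot $k$. Fix $\eta>0$ and define
\[
X=\{f\in Y:\ f_k=\eta D_kf_0\ \text{ for all }k\ge1\}.
\]
This is a closed subspace, since each $D_k$ is continuous. An element $f\in X$ is determined by $f_0$. Call $\varphi\in L^1(\Omega)$ \emph{admissible} if $\sum_k\|D_k\varphi\|_1<\infty$, and let $j\varphi$ be the element of $X$ with $(j\varphi)_0=\varphi$. Thus $j$ is a linear bijection from the admissible functions onto $X$, and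
\[
\|j\varphi\|=\|\varphi\|_1+\eta\sum_{k\ge1}\|D_k\varphi\|_1 .
\]
Every $\varphi\in L^1(\mathcal F_n)$ is admissible, because $D_k\varphi=0$ for $k>n$.

\subsection{The smallest case of the density argument}\label{sec:small}

Let us see how $X_s$ acts on the element $j1=(1,0,0,\dots)$, which has norm $1$; here we anticipate that $X_s=X^{\perp\perp}\cap Y_s$ (Proposition~\ref{prop:Lemb}). Fix $x^*\in X^*$. Since $h_{k,i}$ depends only on $\omega_k$ and $I_kh_{k,i}=1$,
\[
jh_{k,i}=(h_{k,i},0,\dots,0,\underbrace{\eta\,(h_{k,i}-1)}_{\text{slot }k},0,\dots),\qquad \|jh_{k,i}\|=1+2\eta\,(1-2^{-k})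
\]
by \eqref{eq:cost}. For each $k$, the average of the $N_k$ elements $jh_{k,i}$ is $j1$, so for some $i=i_k$ we have $|x^*(jh_{k,i_k})|\ge|x^*(j1)|$. The sequence $(jh_{k,i_k})_k$ escapes in two ways. In slot $0$ its $k$-th member lives on $\{\omega_k=i_k\}$, a set of probability $2^{-k}$. Its other entry does \emph{not} concentrate, because of the summand $-\eta$, but it sits in slot $k$, which moves off to infinity. Hence for $k>l$ the $k$-th member vanishes on
\[
A_l=\{(s,\omega):\ s\le l,\ \omega_k\ne i_k\text{ for all }k>l\},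
\]
and the $A_l$ increase to a conull set by Borel--Cantelli. By Lemma~\ref{lem:escape} every $w^*$-cluster point $\psi$ is singular. It lies in $X^{\perp\perp}$, has norm at most $1+2\eta$, and satisfies $|\psi(x^*)|\ge|x^*(j1)|$. In Section~\ref{sec:density} the constant function $1$ will be replaced by an arbitrary $\varphi\in L^1(\mathcal F_n)$.

Repeated concentration, in contrast, is expensive. For $M_K=\prod_{k\le K}h_{k,0}$ and $k\le K$ we have $D_kM_K=(h_{k,0}-1)\prod_{s\le K,\,s\ne k}h_{s,0}$, so by independence $\|jM_K\|=1+2\eta\sum_{k\le K}(1-2^{-k})$, which tends to infinity.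

\section{$X$ is $L$-embedded}

\begin{proposition}\label{prop:Lemb}
$X$ is $L$-embedded, with $X_s=X^{\perp\perp}\cap Y_s$.
\end{proposition}

By Lemma~\ref{lem:sub} we have to show $Q(X^{\perp\perp})\subset X$. The plan is to derive from membership in $X^{\perp\perp}$ equations in $L^\infty(\Omega)^*$ that survive the projection. For $\Psi\in Y^{**}$ and $k\ge0$ define $\Psi_k\in L^\infty(\Omega)^*$ by $\Psi_k(G)=\Psi(1_{\{k\}}\otimes G)$, where $1_{\{k\}}\otimes G$ is the function equal to $G$ in slot $k$ and to $0$ elsewhere. For $\Psi=g\in Y$ this is the entry $g_k$. Let $Q_\Omega:L^\infty(\Omega)^*\to L^1(\Omega)$ be the projection given by Lemma~\ref{lem:YH} for $\mathbb P$.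

\begin{lemma}\label{lem:commute}
\textup{(a)} $(Q\Psi)_k=Q_\Omega(\Psi_k)$ for $\Psi\in Y^{**}$ and $k\ge0$.
\textup{(b)} $Q_\Omega I_k^{**}=I_kQ_\Omega$ for $k\ge1$.
\end{lemma}

\begin{proof}
(a) Let $\Psi=g+\psi$ with $g\in Y$ and $\psi\in Y_s$. Then $\Psi_k=g_k+\psi_k$. Let the sets $A_n$ witness the singularity of $\psi$, and let $A_n^k=\{\omega:(k,\omega)\in A_n\}$. These sections increase to a $\mathbb P$-conull set, and $\psi_k(1_{A_n^k}G)=\psi\bigl(1_{A_n}\cdot(1_{\{k\}}\otimes G)\bigr)=0$ for $G\in L^\infty(\Omega)$. So $\psi_k$ is singular, and $Q_\Omega(\Psi_k)=g_k=(Q\Psi)_k$.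

(b) Let $\tau=\tau_{k,a}$ and $T\varphi=\varphi\circ\tau$ on $L^1(\Omega)$. Since $\tau$ preserves $\mathbb P$, $T^*F=F\circ\tau^{-1}$, so $(T^{**}\theta)(F)=\theta(F\circ\tau^{-1})$ for $\theta\in L^\infty(\Omega)^*$. Let $\theta=g+\theta_s$ with $g\in L^1(\Omega)$ and $\theta_s$ singular, witnessed by $A_n$. Then $T^{**}\theta=g\circ\tau+T^{**}\theta_s$. As $1_{\tau^{-1}A_n}=1_{A_n}\circ\tau$,
\[
(T^{**}\theta_s)(1_{\tau^{-1}A_n}F)=\theta_s\bigl(1_{A_n}\cdot(F\circ\tau^{-1})\bigr)=0,
\]
and the sets $\tau^{-1}A_n$ increase to a conull set. So $T^{**}\theta_s$ is singular, and $Q_\Omega T^{**}\theta=g\circ\tau=TQ_\Omega\theta$. Averaging over the finitely many $a\in\Omega_k$ gives (b).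
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Lemb}]
Let $\Psi\in X^{\perp\perp}$, $k\ge1$ and $G\in L^\infty(\Omega)$. The functional
\[
f\longmapsto\int f_kG\,d\mathbb P-\eta\int(f_0-I_kf_0)\,G\,d\mathbb P
\]
on $Y$ vanishes on $X$; as an element of $L^\infty(\mathbb N_0\times\Omega)$ it is $1_{\{k\}}\otimes G-\eta\,1_{\{0\}}\otimes(G-I_k^*G)$. Hence $\Psi$ annihilates it, that is, $\Psi_k(G)=\eta\bigl(\Psi_0(G)-\Psi_0(I_k^*G)\bigr)$. So
\[
\Psi_k=\eta\,(\Psi_0-I_k^{**}\Psi_0)\qquad(k\ge1).
\]
Applying $Q_\Omega$ and Lemma~\ref{lem:commute} we get $(Q\Psi)_k=\eta\bigl((Q\Psi)_0-I_k(Q\Psi)_0\bigr)=\eta D_k(Q\Psi)_0$ for all $k\ge1$, i.e.\ $Q\Psi\in X$.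
\end{proof}

\section{$X$ is a separable dual space}

Let $E_n$ act on $Y$ slot by slot. Then $\|E_n\|\le1$ and $E_nE_m=E_{\min(n,m)}$. Moreover $E_nf\to f$ for all $f\in Y$: in each slot $\|E_nf_k-f_k\|_1\to0$ by martingale convergence, and these numbers are dominated by the summable sequence $2\|f_k\|_1$. Since $E_n$ commutes with every $D_k$, it maps $X$ into $X$, and $E_nj\varphi=jE_n\varphi$ for admissible $\varphi$. The spaces
\[
X_n:=E_nX=\{j\varphi:\varphi\in L^1(\mathcal F_n)\}
\]
are finite-dimensional, their dimensions tend to infinity, and $\bigcup_nX_n$ is dense in $X$. So $X$ is separable and infinite-dimensional.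

The next lemma is the compactness property behind duality; it is here that the charges, and with them $\eta>0$, are needed. (For $\eta=0$ the space would be $L^1(\Omega)$, and the martingale $M_K$ of Section~\ref{sec:which} violates the conclusion.)

\begin{lemma}\label{lem:mart}
Let $x^n\in X_n$ $(n\ge1)$ with $E_nx^m=x^n$ for $n\le m$ and $\|x^n\|\le C$ for all $n$. Then there is $x\in X$ with $E_nx=x^n$ for all $n$.
\end{lemma}

\begin{proof}
Let $\varphi_n=(x^n)_0$ for $n\ge1$ and $\varphi_0=E_0\varphi_1$, so $\varphi_k=E_k\varphi_n$ for $0\le k\le n$, $n\ge1$. By \eqref{eq:diff},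
\[
\sum_{k=1}^n\|\varphi_k-\varphi_{k-1}\|_1=\sum_{k=1}^n\|E_kD_k\varphi_n\|_1\le\sum_{k=1}^n\|D_k\varphi_n\|_1\le\frac{\|x^n\|}{\eta}\le\frac C\eta .
\]
Letting $n\to\infty$ we see that $\sum_k\|\varphi_k-\varphi_{k-1}\|_1<\infty$. So $\varphi_n\to\varphi$ in $L^1(\Omega)$ for some $\varphi$, and $D_k\varphi_n\to D_k\varphi$ for each $k$. For every $K$, passing to the limit in $\|\varphi_n\|_1+\eta\sum_{k\le K}\|D_k\varphi_n\|_1\le C$ gives the same inequality for $\varphi$; now let $K\to\infty$. Hence $\varphi$ is admissible. Put $x=j\varphi$. Then $(E_nx)_0=E_n\varphi=\lim_mE_n\varphi_m=\varphi_n$, so $E_nx=x^n$.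
\end{proof}

In the next proposition $E_n^*$ denotes the adjoint of $E_n:X\to X$.

\begin{proposition}\label{prop:dual}
Let $U\subset X^*$ be the closed linear span of $\bigcup_{n\ge1}E_n^*X^*$. Then $\kappa:X\to U^*$, $\kappa(x)(u)=u(x)$, is an isometry of $X$ onto $U^*$. Consequently $X$ has the RNP.
\end{proposition}

\begin{proof}
\emph{Isometry.} Clearly $\|\kappa(x)\|\le\|x\|$. If $\|x^*\|\le1$, then $E_n^*x^*\in B_U$, so $\|\kappa(x)\|\ge|(E_n^*x^*)(x)|=|x^*(E_nx)|$. Taking suprema over $x^*$ and $n$, $\|\kappa(x)\|\ge\sup_n\|E_nx\|=\|x\|$.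

\emph{Surjectivity.} Let $\zeta\in U^*$ and $n\ge1$. Since $E_n^*x^*=x^*\circ E_n$, the number $\zeta(E_n^*x^*)$ depends only on $x^*|_{X_n}$. As every functional on $X_n$ extends to $X$ with the same norm, $x^*|_{X_n}\mapsto\zeta(E_n^*x^*)$ is a functional on $X_n^*$ of norm at most $\|\zeta\|$. Because $\dim X_n<\infty$, there is $x^n\in X_n$ with $\|x^n\|\le\|\zeta\|$ and
\[
\zeta(E_n^*x^*)=x^*(x^n)\qquad(x^*\in X^*).
\]
For $n\le m$ we have $E_m^*E_n^*=(E_nE_m)^*=E_n^*$, whence
\[
x^*(E_nx^m)=(E_n^*x^*)(x^m)=\zeta(E_m^*E_n^*x^*)=\zeta(E_n^*x^*)=x^*(x^n)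
\]
for all $x^*$, i.e.\ $E_nx^m=x^n$. Lemma~\ref{lem:mart} provides $x\in X$ with $E_nx=x^n$ for all $n$. Then $\kappa(x)(E_n^*x^*)=x^*(E_nx)=x^*(x^n)=\zeta(E_n^*x^*)$ for all $n$ and $x^*$, so $\kappa(x)=\zeta$.

Since $X$ is separable, (R1) yields the RNP.
\end{proof}

The predual $U$ is not the space $Z$ of Section~1: the next section shows that $Z=\{0\}$.

\section{The singular part is $w^*$-dense}\label{sec:density}

\begin{proposition}\label{prop:dense}
$\|x^*|_{X_s}\|\ge(1+2\eta)^{-1}\|x^*\|$ for all $x^*\in X^*$.
\end{proposition}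

\begin{proof}
Let $x^*\in X^*$, $\varphi\in L^1(\mathcal F_n)$, and $f=j\varphi\in X_n$. We concentrate $\varphi$ in a coordinate $k>n$ on which it does not depend. For $i\in\Omega_k$ let
\[
f^{k,i}=j(\varphi h_{k,i})\in X_k .
\]
If $s\ne k$, then $h_{k,i}$ does not depend on $\omega_s$ and $I_s(\varphi h_{k,i})=(I_s\varphi)h_{k,i}$; and $I_k(\varphi h_{k,i})=\varphi\, I_kh_{k,i}=\varphi$. Hence
\begin{equation}\label{eq:comp}
\begin{aligned}
(f^{k,i})_0&=\varphi h_{k,i},\\
(f^{k,i})_s&=\eta\,(D_s\varphi)\,h_{k,i}\quad(s\ge1,\ s\ne k),\\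
(f^{k,i})_k&=\eta\,\varphi\,(h_{k,i}-1),
\end{aligned}
\end{equation}
where $D_s\varphi=0$ for $s>n$. The functions $\varphi$ and $D_s\varphi$ are $\mathcal F_n$-measurable and $h_{k,i}$ is independent of $\mathcal F_n$, with $\mathbb E\,h_{k,i}=1$. Together with \eqref{eq:cost} this yields
\[
\|f^{k,i}\|\le\|\varphi\|_1+\eta\sum_{s\le n}\|D_s\varphi\|_1+2\eta\|\varphi\|_1=\|f\|+2\eta\|\varphi\|_1\le(1+2\eta)\|f\| .
\]
The average of the $h_{k,i}$ over $i\in\Omega_k$ is $1$, so by linearity of $j$ the average of the $f^{k,i}$ is $f$. Consequently, for each $k>n$ there is $i_k\in\Omega_k$ with $|x^*(f^{k,i_k})|\ge|x^*(f)|$.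

By Alaoglu's theorem the bounded sequence $(f^{k,i_k})_{k>n}$ has a $w^*$-cluster point $\psi\in Y^{**}$. Then $\psi\in X^{\perp\perp}$, $\|\psi\|\le(1+2\eta)\|f\|$, and $|\psi(x^*)|\ge|x^*(f)|$, because $\psi(x^*)$ is a cluster point of the numbers $x^*(f^{k,i_k})$.

We claim that $\psi$ is singular. For $l\ge n$ let
\[
A_l=\{(s,\omega)\in\mathbb N_0\times\Omega:\ s\le l,\ \omega_k\ne i_k\text{ for all }k>l\}.
\]
These sets increase with $l$. Their union contains $(s,\omega)$ whenever $\omega_k=i_k$ for only finitely many $k>n$. Since $\sum_{k>n}\mathbb P(\omega_k=i_k)=\sum_{k>n}2^{-k}<\infty$, Borel--Cantelli shows that the union is $m$-conull. If $k>l$ and $(s,\omega)\in A_l$, then $s\le l<k$, so slot $s$ is not the exceptional slot $k$ in \eqref{eq:comp}, and the entry there contains the factor $h_{k,i_k}(\omega)=0$. So $f^{k,i_k}=0$ on $A_l$ for all $k>l$, and Lemma~\ref{lem:escape} proves the claim.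

Thus $\psi\in X^{\perp\perp}\cap Y_s=X_s$ by Proposition~\ref{prop:Lemb}. If $x^*(f)\ne0$, then $\psi\ne0$ and
\[
\|x^*|_{X_s}\|\ge\frac{|\psi(x^*)|}{\|\psi\|}\ge\frac{|x^*(f)|}{(1+2\eta)\|f\|} .
\]
As $\bigcup_nX_n$ is dense in $X$, the supremum of $|x^*(f)|/\|f\|$ over all nonzero $f\in\bigcup_nX_n$ is $\|x^*\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Propositions~\ref{prop:Lemb}, \ref{prop:dual} and \ref{prop:dense} give $L$-embeddedness, (i), and the inequality in (ii). The rest of (ii) is Lemma~\ref{lem:bipolar} with $r=(1+2\eta)^{-1}$.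
\end{proof}

\begin{remark}
In the proof of Theorem~\ref{thm:A} the growth $N_k=2^k$ enters only through $\sum_k1/N_k<\infty$ in the Borel--Cantelli argument. The finiteness of $\Omega_k$ is used in Lemma~\ref{lem:commute}(b), where singularity must survive an average, and for $\dim X_n<\infty$.
\end{remark}

\section{The unit ball of $X_s$ cannot be $w^*$-dense}

For $X=X(\eta)$ the norm of the functional $\psi$ of the last section is bounded only by $(1+2\eta)\|f\|$. Theorem~\ref{thm:B} says that some such loss is unavoidable in a space with the RNP. The reason is that a singular functional of norm $1$ has distance $2$ from every unit vector of $X$ by \eqref{eq:L}. If such functionals exist near every point of $B_X$ \emph{within the unit ball} of $X^{**}$, they force all weak neighborhoods in $B_X$ to be large.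

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X\ne\{0\}$ be $L$-embedded with $B_{X_s}$ $w^*$-dense in $B_{X^{**}}$. First, $X_s$ is infinite-dimensional: otherwise it would be $w^*$-closed as well as $w^*$-dense, so $X_s=X^{**}\supset X$ and $X=X\cap X_s=\{0\}$. Consequently $X$ is infinite-dimensional too, since $X^{**}=X$ and $X_s=\{0\}$ if $\dim X<\infty$.

Let $O\subset B_X$ be nonempty and relatively weakly open. Shrinking $O$, we may assume that
\[
O=\{x\in B_X:\ |x_j^*(x-x_0)|<\varepsilon,\ j=1,\dots,p\}
\]
for some $x_0\in B_X$, $x_j^*\in X^*$ and $\varepsilon>0$. Let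
\[
\widetilde O=\{\xi\in B_{X^{**}}:\ |(\xi-x_0)(x_j^*)|<\varepsilon,\ j=1,\dots,p\}.
\]
This set is relatively $w^*$-open in $B_{X^{**}}$, contains $x_0$, and satisfies $\widetilde O\cap X=O$.

By hypothesis there is $\xi\in B_{X_s}\cap\widetilde O$. We may assume $\|\xi\|=1$. Indeed, as $\dim X_s=\infty$, there is a nonzero $w\in X_s$ with $w(x_j^*)=0$ for all $j$. The continuous function $t\mapsto\|\xi+tw\|$ on $[0,\infty)$ is at most $1$ at $t=0$ and unbounded, so it takes the value $1$ at some $t$. For this $t$ we have $\xi+tw\in B_{X_s}\cap\widetilde O$, and we replace $\xi$ by $\xi+tw$. In the same way, adding to $x_0$ a multiple of a nonzero $v\in X$ with $x_j^*(v)=0$ for all $j$, we find $x\in O$ with $\|x\|=1$. Now \eqref{eq:L} gives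
\[
\|x-\xi\|=\|x\|+\|\xi\|=2 .
\]
By Goldstine's theorem there is a net $(x_\beta)$ in $B_X$ that $w^*$-converges to $\xi$. Eventually $x_\beta\in\widetilde O\cap X=O$, and $\liminf_\beta\|x-x_\beta\|\ge\|x-\xi\|=2$ by $w^*$-lower semicontinuity of the norm. So $\operatorname{diam}O\ge2$, and trivially $\operatorname{diam}O\le2$.

Slices of $B_X$ are relatively weakly open, so all of them have diameter $2$. By (R2), applied with some $\varepsilon<1$, $X$ fails the RNP.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DU} Diestel and Uhl, \emph{Vector Measures}.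
\bibitem{W} \url{http://page.mi.fu-berlin.de/werner99/mbuch/buch4.pdf}
\bibitem{YH} Yosida and Hewitt, Trans.\ AMS 72 (1952).
\end{thebibliography}

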